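# Coinvariant rings of $p$-groups: Poincaré duality without complete intersection

## Two properties that seem to agree: dimensions one, two, and a sum of two planes

Let $G$ be a finite group and $V$ a finite dimensional representation of $G$ over a field $k$. The group acts on $V^*$, hence on $S=k[V]:=S(V^*)$ by graded algebra automorphisms, where $V^*$ sits in degree $1$. Put
$$C=S^G,\qquad I=S^G_+S,\qquad A=k[V]_G=S/I .$$
Here $I$, the **Hilbert ideal**, is generated by the homogeneous invariants of positive degree, and $A$ is the **ring of coinvariants**. Since $S$ is integral over $S^G$, the graded algebra $A$ is finite dimensional. The representation is **modular** if $\operatorname{char}k$ divides $|G|$. Throughout, $\operatorname{char} k=p>0$.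

**Definition (PD).** A graded Artinian connected $k$-algebra $A$ (connected: $A_0=k$) is a *Poincaré duality algebra*, PD for short, if its top nonzero degree $A_d$ is one-dimensional and every multiplication pairing $A_i\times A_{d-i}\to A_d\cong k$ is nondegenerate.

**Definition (CI).** Such an $A$ is a *complete intersection*, CI for short, if it is isomorphic to a quotient of a polynomial ring $k[X_1,\dots,X_n]$ by an ideal generated by a homogeneous regular sequence, necessarily of length $n$.

For instance $k[y_1,y_2]/(y_1^2,y_2^2)$ is CI and PD, with $y_1y_2$ on top. The algebra $k[y_1,y_2]/(y_1,y_2)^2$ is not PD, because its top degree is two-dimensional.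

A complete intersection is always PD. The converse fails for general algebras, but coinvariant rings are special. The following conjecture is the problem, taken from the paper "Poincaré Duality In Modular Coinvariant Rings".

**Conjecture.** Let $G$ be a $p$-group and let $V$ be a modular representation of $G$ over a field $k$. Then $k[V]_G$ is a Poincaré duality algebra if and only if $k[V]_G$ is a complete intersection.

The natural first guess is that this is true. We test it by hand.

*Dimension one.* A $p$-group has no nontrivial homomorphism to $k^\times$, so the action is trivial and $A=k$.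

*Dimension two.* A $p$-group acting in characteristic $p$ fixes a nonzero vector, so choose $0\neq x\in (V^*)^G$ and complete it by $y$. Then $gy=y+e(g)x$, because the diagonal coefficient lies in $k^\times$ and has $p$-power order. The values $e(g)$ form a finite additive group $E\subset k$ of order $q$, a power of $p$. The element $\prod_{a\in E}(y+ax)$ is invariant and is congruent to $y^q$ modulo $x$, so $(x,y^q)\subseteq I$. Conversely, let $f$ be a homogeneous invariant of degree $d\ge1$ with $f(0,y)=cy^d$ and $c\ne0$. Then $F(y)=f(1,y)$ has degree $d$ and satisfies $F(y+a)=F(y)$ for $a\in E$. So the nonconstant polynomial $F-F(0)$ vanishes at the $q$ points of $E$, and $d\ge q$. Hence $I=(x,y^q)$ and $A=k[y]/(y^q)$, which is both PD and CI.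

*Two planes, $p=2$.* Let $G=\{1,\sigma\}$ act on $V^*=\langle x_1,x_2,y_1,y_2\rangle$ by $\sigma x_i=x_i$ and $\sigma y_i=y_i+x_i$. The invariants $x_i$ and $y_i^2+x_iy_i$ show $(x_1,x_2,y_1^2,y_2^2)\subseteq I$. Modulo this ideal only $1,y_1,y_2,y_1y_2$ survive, so we need to look only at invariants of degree $1$ and $2$. An invariant linear form involves no $y_i$, since $(\sigma-1)(ay_1+by_2)=ax_1+bx_2$. In degree $2$ we have $(\sigma-1)(y_1y_2)=x_1y_2+x_2y_1+x_1x_2$, while $\sigma-1$ sends $x_ix_j$, $x_iy_j$, $y_i^2$ to $0$, $x_ix_j$, $x_i^2$. So the coefficient of $y_1y_2$ in $f$ equals the coefficient of $x_1y_2$ in $(\sigma-1)f$, and it vanishes for invariant $f$. Thus $I=(x_1,x_2,y_1^2,y_2^2)$ and $A=k[y_1,y_2]/(y_1^2,y_2^2)$, again both.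

The guess survives in every dimension up to $4$, as we will prove. It is nevertheless false, for every prime $p$ and over every field of characteristic $p$.

## What is true: statements

For a homogeneous ideal $\mathfrak a$, let $\mu(\mathfrak a)$ be its minimal number of homogeneous generators. For a subspace $T\subseteq V$, let $T^\perp\subseteq V^*$ be the space of linear forms vanishing on $T$.

**Theorem A.** Let $k$ be any field of characteristic $p$.

* (a) $p$ odd. For every $n\ge3$ there is a faithful representation $V$ of $G=(\mathbb Z/p)^n$ over $k$, with $\dim V=n+\binom{n+1}2$, such that $k[V]_G$ is PD and $\mu(I)-\dim V=\binom{n+1}2-1-n>0$; so $k[V]_G$ is not CI. (For $n=3$: $\dim V=9$.)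
* (b) $p=2$. There is a faithful $10$-dimensional representation of $G=(\mathbb Z/2)^4$ over $k$ with $k[V]_G$ PD and not CI.
* (c) If $q\ge3$ is a power of $p$ and $k\supseteq\mathbb F_{q^2}$, there is a faithful $7$-dimensional representation of an elementary abelian $p$-group of order $q^4$ with $k[V]_G$ PD and not CI.

**Theorem B.** Let $G$ be any finite group, $T\subseteq V^G$ a subspace, $U=T^\perp\subseteq V^*$, $J=I\cap k[U]$, $D=k[U]/J$. Then $\dim_k\operatorname{soc}A=\dim_k\operatorname{soc}D$ and $\mu(I)=\mu(J)+\dim T$. Hence $A$ is PD iff $D$ is PD, and $A$ is CI iff $D$ is CI.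

**Theorem C.** Let $G$ be a $p$-group and $U=(V^G)^\perp$.

* (i) If $\dim U-\dim U^G\le2$, then $A$ is PD iff $A$ is CI. In particular the conjecture holds whenever $\dim V\le4$.
* (ii) If $G$ acts trivially on $V^*/(V^*)^G$, then $A$ is CI (hence PD).

A nontrivial $p$-group acting in characteristic $p$ gives a modular representation, so Theorem A disproves the conjecture. Whether counterexamples exist in dimensions $5$ and $6$ is not decided by what follows.

## Reading PD and CI off the socle and the number of relations

The **socle** of a graded connected Artinian algebra $A$ is $\operatorname{soc}A=\{a\in A: A_+a=0\}$. For example, the socle of $k[y]/(y^q)$ is spanned by $y^{q-1}$, and $k[y_1,y_2]/(y_1,y_2)^2$ has socle $\langle y_1,y_2\rangle$.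

**Fact 1.** $A$ is PD iff $\dim_k\operatorname{soc}A=1$. In a PD algebra, every nonzero homogeneous ideal contains the top degree.

*Proof.* Let $d$ be the top degree. Suppose $A$ is PD and $0\ne a\in A_i$. Then $ab\neq0$ for some $b\in A_{d-i}$, so the ideal $(a)$ contains the one-dimensional space $A_d$. This is the second claim. If moreover $i<d$, then $b\in A_+$, so $a\notin\operatorname{soc}A$; hence $\operatorname{soc}A=A_d$. Conversely, if $\dim\operatorname{soc}A=1$, then $\operatorname{soc}A=A_d$, since $A_d\subseteq\operatorname{soc}A$. Given $0\ne a\in A_i$, choose a homogeneous $r$ of maximal degree with $ra\ne0$. Then $ra\in\operatorname{soc}A=A_d$, so $r\in A_{d-i}$ pairs nontrivially with $a$. $\square$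

By graded Nakayama, $\mu(\mathfrak a)=\dim_k\mathfrak a/P_+\mathfrak a$ for a homogeneous ideal $\mathfrak a$ of a polynomial ring $P$ whose variables have positive degrees.

**Fact 2.** Let $\mathfrak a\subseteq P_+$ be a homogeneous ideal and let $h_1,\dots,h_s$ be new variables of positive degrees. Then $\mu\bigl(\mathfrak aP[h]+(h_1,\dots,h_s)\bigr)=\mu(\mathfrak a)+s$.

*Proof.* Let $E$ be the ideal in question, $M$ the ideal of $P[h]$ generated by all variables, and $g_1,\dots,g_m$ minimal generators of $\mathfrak a$. The $h_j$ and $g_i$ generate $E$, and we must show that they are independent modulo $ME$. Let $\sum c_jh_j+\sum c_i'g_i\in ME$ with scalars $c_j,c'_i$. The ring is graded by the number of $h$'s and, separately, by the degree in $P$; both $E$ and $M$ are homogeneous for the two gradings. The part with one $h$ and $P$-degree $0$ is $\sum c_jh_j$. It lies in $ME\subseteq M^2$, which is spanned by monomials of length at least $2$, so all $c_j=0$. The part with no $h$ is $\sum c'_ig_i$. It lies in the $h$-free part of $ME$, which is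 $P_+\mathfrak a$, so all $c_i'=0$. $\square$

**Fact 3.** Let $A=P/\mathfrak a$ be graded, connected and Artinian, with $P$ a polynomial ring in $N$ variables of positive degrees. Then $\mu(\mathfrak a)-N$ does not depend on the presentation, and $A$ is CI iff $\mu(\mathfrak a)=N$.

*Proof.* That being CI does not depend on the presentation is Theorem 2.3.3 in Bruns–Herzog, *Cohen–Macaulay Rings*. For graded presentations here is a direct argument. Let $P'=k[X'_1,\dots,X'_{N'}]\to A$ be another presentation, with kernel $\mathfrak a'$, and let $\mathfrak b$ be the kernel of $P[X']\to A$. Choose homogeneous $p_j\in P$ with the same degree and the same image in $A$ as $X_j'$, and put $h_j=X_j'-p_j\in\mathfrak b$. Then $P[X']=P[h]$ and $\mathfrak b=\mathfrak aP[h]+(h)$, so $\mu(\mathfrak b)=\mu(\mathfrak a)+N'$ by Fact 2. By symmetry $\mu(\mathfrak b)=\mu(\mathfrak a')+N$. This is the first claim.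

If $A$ is CI, it has a presentation by $n$ variables and a regular sequence of length $n$. That ideal needs at most $n$ generators, and at least $n$ because its height is $n$ (Krull), so the difference is $0$. Conversely, if $\mu(\mathfrak a)=N$, then $N$ homogeneous generators of an ideal of height $N$ in $P$ form a regular sequence. $\square$

So **$A$ is CI iff $\mu(I)=\dim V$**, and $D=k[U]/J$ is CI iff $\mu(J)=\dim U$. We also recall that Artinian complete intersections are Gorenstein: CI implies PD.

**Fact 4.** Let $P=k[Y_1,\dots,Y_m]$ with $m\le2$ and let $P/\mathfrak b$ be graded, Artinian and PD. Then it is CI.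

*Proof.* (This is Serre's result; see Eisenbud, *Commutative Algebra*, Cor. 21.20.) For $m=0$ the algebra is $k$, and for $m=1$ the ideal is principal. Let $m=2$, and let $0\to F_2\to F_1\to P\to P/\mathfrak b\to0$ be the minimal graded free resolution, of length at most $2$ by Hilbert's syzygy theorem. Since $P/\mathfrak b$ is torsion, $1-\operatorname{rank}F_1+\operatorname{rank}F_2=0$, where $\operatorname{rank}F_1=\mu(\mathfrak b)$ and $\operatorname{rank}F_2=\dim\operatorname{Tor}_2^P(P/\mathfrak b,k)$. Computing this Tor with the Koszul complex of $Y_1,Y_2$ gives $\{a: Y_1a=Y_2a=0\}=\operatorname{soc}(P/\mathfrak b)$. So $\mu(\mathfrak b)-1=\dim\operatorname{soc}(P/\mathfrak b)=1$. $\square$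

## Forcing a Gorenstein algebra with Hilbert function $1,3,1$ into the Hilbert ideal

With three variables, PD and CI part ways. In characteristic different from $2$ and also in characteristic $2$, the algebra
$$k[y_1,y_2,y_3]/(y_1y_2,\ y_1y_3,\ y_2y_3,\ y_1^2-y_2^2,\ y_1^2-y_3^2) \tag{1}$$
has basis $1,y_1,y_2,y_3,y_1^2$. Indeed, the five quadrics are independent in the six-dimensional space of quadrics, and $y_i^3=y_iy_j^2=0$ for $j\neq i$. Since $y_iy_j=\delta_{ij}y_1^2$, it is PD; it has five relations in three variables, so it is not CI. To refute the conjecture one would like to see such an algebra inside a coinvariant ring.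

The direct attempt runs as follows. Let a group of vectors $e$ act by $y_i\mapsto y_i+e_ix$ with $x$ fixed. For a quadratic form $b$ write
$$\beta_b(e,y)=b(e+y)-b(e)-b(y),$$
which is linear in $y$. For $b=y_1y_2$ it is $e_1y_2+e_2y_1$; for $b=y_1^2$ it is $2e_1y_1$. Then $b(y)\mapsto b(y)+x\beta_b(e,y)+x^2b(e)$, so $b$ is not invariant, but the error is divisible by $x$. Add a coordinate $z_b$ with $z_b\mapsto z_b+\beta_b(e,y)+b(e)x$. Now
$$Q_b=b(y)-xz_b$$
is invariant, and $b=Q_b+xz_b\in I$ because $x\in I$. In this way any quadrics can be forced into $I$. Next one wants to list generators of $S^G$ and read off $I$. This is where the attempt stops, for two reasons.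

First, the evident invariants do not generate $S^G$. Take $y_1,y_2$, the one form $b=y_1y_2$, and $e\in\mathbb F_p^2$. Evident invariants are $x$, $N_i=y_i^p-x^{p-1}y_i$, $Q=y_1y_2-xz$, and the orbit product of $z$, which has degree $p^2$. But
$$Q^p-N_1N_2=-x^pz^p+x^{p-1}(y_1^py_2+y_1y_2^p)-x^{2p-2}y_1y_2$$
is divisible by $x^{p-1}$, and the quotient
$$y_1^py_2+y_1y_2^p-xz^p-x^{p-1}y_1y_2$$
is an invariant of degree $p+1<p^2$. It is not a polynomial in $x,N_1,N_2,Q$: setting $x=0$ sends these to $0,y_1^p,y_2^p,y_1y_2$, whose polynomials contain only monomials with exponents congruent modulo $p$, and $y_1^py_2$ is not one of them. Division by powers of $x$ creates new invariants, and one must exclude that such an invariant puts the socle of (1) into $I$.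

Second, the danger is real. For $p=2$, three variables, $e\in\mathbb F_2^3$ and the five forms in (1), the invariant $N_1=y_1^2+xy_1$ gives $y_1^2\in I$. So all quadrics in $y$ lie in $I$. No nonzero linear form in the $y$'s lies in $I$, since $I_1=(V^*)^G$ and $\sum c_iy_i\mapsto\sum c_iy_i+(\sum c_ie_i)x$. So with $U=\langle x,y_1,y_2,y_3\rangle$ we get $k[U]/(I\cap k[U])=k[y]/(y_1,y_2,y_3)^2$, whose socle is three-dimensional.

Two observations get past these points. The $z_b$ are coordinates along fixed vectors of $V$, and Theorem B says that such directions change neither the socle dimension nor $\mu(I)-\dim V$. And if $J_0$ is the desired ideal with $k[y]/J_0$ PD of top degree $\sigma$, then any strictly larger ideal contains the socle, by Fact 1. So only invariants of degree at most $\sigma$ matter, and in low degrees the possible denominators $x^{-m}$ can be bounded.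

## Fixed directions do not matter: proof of Theorem B

The invariants are the kernel of a linear map, and $I$, $I\cap k[U]$, socle dimensions and $\mu$ are likewise compatible with extension of the base field. So assume $k$ is perfect. Recall $C=S^G$, and let $s=\dim T$.

**Hasse derivatives.** For a basis $v_1,\dots,v_s$ of $T$ choose $z_1,\dots,z_s\in V^*$ with $z_i(v_j)=\delta_{ij}$. Then $S=k[U][z_1,\dots,z_s]$. Define $k[U]$-linear operators $\partial^{(\alpha)}$ by $f(z+t)=\sum_\alpha\partial^{(\alpha)}f\,t^\alpha$, so that $\partial^{(\beta)}z^\alpha=\binom\alpha\beta z^{\alpha-\beta}$ with $\binom\alpha\beta=\prod_j\binom{\alpha_j}{\beta_j}$. For example, $\partial^{(2)}z^2=1$ even for $p=2$, where the second ordinary derivative of $z^2$ vanishes. Multiplicativity of $f\mapsto f(z+t)$ gives the Leibniz rule $\partial^{(\alpha)}(fg)=\sum_{\beta\le\alpha}\partial^{(\beta)}f\,\partial^{(\alpha-\beta)}g$.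

*They preserve $C$.* The algebra map $\tau:S\to S[t]$, $\ell\mapsto\ell+\sum_j\ell(v_j)t_j$ for $\ell\in V^*$, is exactly $f\mapsto f(z+t)$. Let $G$ act trivially on $t$. As $v_j$ is fixed, $(g\ell)(v_j)=\ell(g^{-1}v_j)=\ell(v_j)$, so $\tau$ is $G$-equivariant. Therefore $\tau(C)\subseteq S[t]^G=C[t]$, and $C$ is stable under all $\partial^{(\alpha)}$.

*Restriction to $T$.* Let $\varepsilon:S\to S/US=k[T]=k[z_1,\dots,z_s]$ be restriction to $T$; it sets $U=0$ and commutes with the $\partial^{(\alpha)}$. Put $B=\varepsilon(C)$. This graded subalgebra does not depend on the choice of basis, and it is stable under all $\partial^{(\alpha)}$ for any choice of basis. Since $S$ is integral over $C$, the ring $k[z]$ is integral over $B$.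

**Step 1.** *This step determines $B$: for a suitable basis, $B=k[z_1^{q_1},\dots,z_s^{q_s}]$ with $q_1\le\dots\le q_s$ powers of $p$.*

Let $P_i=\{\ell\in T^*:\ell^{p^i}\in B\}$. By additivity of Frobenius these are subspaces, and $P_0\subseteq P_1\subseteq\cdots$. Choose a basis $z_1,\dots,z_s$ of $T^*$ adapted to this flag (with dual basis $v_j$ of $T$ and lifts to $V^*$). Let $q_j=p^i$ for the least $i$ with $z_j\in P_i$, and $q_j=\infty$ if there is none; order the basis so that $q_1\le\dots\le q_s$. Then $\{z_j:q_j\le p^i\}$ is a basis of $P_i$. Let $B'=k[z_j^{q_j}:q_j<\infty]\subseteq B$. It is spanned by monomials.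

Suppose $B\neq B'$. Take a homogeneous $f\in B\setminus B'$ of minimal degree $d$, and subtract from it all its monomials lying in $B'$. Write $f=\sum c_\alpha z^\alpha$ and let $c_\alpha\ne0$. As $z^\alpha\notin B'$, there is $j$ such that $\alpha_j$ is not a multiple of $q_j$ (if $q_j=\infty$, such that $\alpha_j>0$). So some base-$p$ digit of $\alpha_j$, say the $i$-th, is nonzero with $p^i<q_j$. Put $\beta=\alpha-p^ie_j$, where $e_j$ is the $j$-th unit vector. The coefficient of $z_j^{p^i}$ in $\partial^{(\beta)}f$ comes only from $z^\alpha$, and it equals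
$$c_\alpha\binom{\alpha_j}{\alpha_j-p^i}=c_\alpha\binom{\alpha_j}{p^i}.$$
By Lucas' theorem $\binom{\alpha_j}{p^i}$ is congruent modulo $p$ to the $i$-th digit of $\alpha_j$, so the coefficient is nonzero.

If $\beta\ne0$, then $\partial^{(\beta)}f\in B$ is homogeneous of degree less than $d$, so it lies in $B'$, and so do all its monomials. But $z_j^{p^i}\notin B'$ since $p^i<q_j$: contradiction. So $\beta=0$ for every $\alpha$ with $c_\alpha\ne0$. This means $d=p^i$ and $f=\sum_{q_j>d}c_jz_j^d$. As $k$ is perfect, $f=\ell^{d}$ with $\ell=\sum_{q_j>d}c_j^{1/d}z_j$. Then $\ell\in P_i$, which is spanned by the $z_j$ with $q_j\le p^i$, while $\ell$ lies in the span of the other $z_j$. So $\ell=0$ and $f=0$, a contradiction. Hence $B=B'$. If some $q_j$ were infinite, $z_j$ would be transcendental over $B$, against integrality.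

**Step 2.** *This step gives operators that preserve $I$. Let $\Lambda=\{\alpha:0\le\alpha_j<q_j\text{ for all }j\}$. Then $I$ is stable under $\partial^{(\alpha)}$ for $\alpha\in\Lambda$.*

Let $h\in C_+$ be homogeneous and $r\in S$. Then $\partial^{(\alpha)}(hr)=\sum_{\beta\le\alpha}\partial^{(\beta)}h\,\partial^{(\alpha-\beta)}r$, with $\partial^{(\beta)}h\in C$ homogeneous. A term lies in $I$ unless $\partial^{(\beta)}h$ is a nonzero constant. In that case $|\beta|=\deg h>0$, and the constant is the coefficient of $z^\beta$ in $h$, so $z^\beta$ occurs in $\varepsilon(h)\in B$. By Step 1 every $q_j$ divides $\beta_j$. But $\beta\le\alpha$ gives $0\ne\beta\in\Lambda$: contradiction.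

**Step 3.** *This step splits $I$ along the powers of $z$.* Let $Z_j=z_j^{q_j}$ and $S'=k[U][Z_1,\dots,Z_s]$, so $S=\bigoplus_{\alpha\in\Lambda}S'z^\alpha$. *With $I'=I\cap S'$ we have $I=\bigoplus_{\alpha\in\Lambda}I'z^\alpha$.*

For $\alpha\in\Lambda$ the operator $\partial^{(\alpha)}$ is $S'$-linear. Indeed $\tau(Z_j)=Z_j+t_j^{q_j}$, so $\tau(g)\equiv g$ modulo $(t_1^{q_1},\dots,t_s^{q_s})$ for $g\in S'$, and the coefficient of $t^\alpha$ in $\tau(g)\tau(f)$ is $g\,\partial^{(\alpha)}f$. Now let $f=\sum_{\alpha\in\Lambda}f_\alpha z^\alpha\in I$ with $f_\alpha\in S'$, and choose $\alpha$ with $f_\alpha\neq0$ and $|\alpha|$ maximal. Then $\partial^{(\alpha)}f=\sum_{\alpha'\ge\alpha}\binom{\alpha'}{\alpha}f_{\alpha'}z^{\alpha'-\alpha}=f_\alpha$, which lies in $I$ by Step 2, hence in $I'$. Subtract $f_\alpha z^\alpha$ and induct on the number of nonzero components.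

**Step 4.** *This step expresses $A$ through $D$.* Choose homogeneous $f_j\in C$ of degree $q_j$ with $\varepsilon(f_j)=z_j^{q_j}$, and let $h_j$ be the component of $f_j$ at $\alpha=0$ in $S=\bigoplus_\Lambda S'z^\alpha$. By Step 3, $h_j\in I'$. Since $k[z]=\bigoplus_\Lambda k[Z]z^\alpha$ and $\varepsilon(S')=k[Z]$, comparing components in $\varepsilon(f_j)=Z_j$ gives $\varepsilon(h_j)=Z_j$. So $h_j=Z_j+w_j$ with $w_j\in US'$ homogeneous of degree $q_j$. Each monomial of $w_j$ has a factor from $U$, so it involves only $Z_l$ with $q_l<q_j$, hence $l<j$. By this triangularity $S'=k[U][h_1,\dots,h_s]$, a polynomial ring over $k[U]$ in the $h_j$.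

For $f\in I'$, viewed as a polynomial in the $h_j$, we have $f-f|_{h=0}\in(h_1,\dots,h_s)S'\subseteq I'$. So $f|_{h=0}\in I\cap k[U]=J$. Therefore
$$I'=(h_1,\dots,h_s)S'+JS',\qquad S'/I'=k[U]/J=D,\qquad A=\bigoplus_{\alpha\in\Lambda}D\,z^\alpha. \tag{2}$$

**Step 5.** *This step counts generators.* $S$ is free over $S'$ and $I=I'S\cong I'\otimes_{S'}S$ by Step 3. Hence $I/S_+I=I\otimes_Sk=I'\otimes_{S'}k$, and $\mu(I)=\mu(I')$. By (2) and Fact 2 (with $P=k[U]$, $\mathfrak a=J$), $\mu(I')=\mu(J)+s$.

**Step 6.** *This step computes the socle.* Let $a=\sum_{\alpha\in\Lambda}a_\alpha z^\alpha\in\operatorname{soc}A$ with $a_\alpha\in D$. From $D_+a=0$ we get $a_\alpha\in\operatorname{soc}D$ for all $\alpha$. In $A$ the element $z_j^{q_j}$ is the image of $Z_j$ in $D=S'/I'$; it has positive degree, so it lies in $D_+$ and kills $\operatorname{soc}D$. Hence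
$$0=z_ja=\sum_{\alpha_j<q_j-1}a_\alpha z^{\alpha+e_j},$$
and $a_\alpha=0$ whenever $\alpha_j<q_j-1$. Doing this for all $j$ leaves $a\in\operatorname{soc}D\cdot\prod_jz_j^{q_j-1}$. Conversely, such elements are killed by $D_+$ and by every $z_j$, that is, by $A_+$. So $\operatorname{soc}A=\operatorname{soc}D\cdot\prod_jz_j^{q_j-1}$ and the dimensions agree.

**Conclusion.** By Fact 1, $A$ is PD iff $D$ is PD. Since $\dim V=\dim U+\dim T$, we have $\mu(I)=\dim V$ iff $\mu(J)=\dim U$, so by Fact 3, $A$ is CI iff $D$ is CI. $\blacksquare$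

*A worked instance.* Let $p$ be odd, and let $e\in\mathbb F_p$ act on $\langle x,y,z\rangle$ by $x\mapsto x$, $y\mapsto y+ex$, $z\mapsto z+2ey+e^2x$. This is the recipe above for the single form $b=y^2$, so $y^2-xz$ is invariant. Take $U=\langle x,y\rangle$. The only invariant linear forms are multiples of $x$: acting on $a_1x+a_2y+a_3z$ adds $(a_2e+a_3e^2)x+2a_3ey$. So $x,y^2\in J$ but $y\notin J$, whence $J=(x,y^2)$ and $D=k[y]/(y^2)$. Here $B=k[z^{q_1}]$; $q_1\ne1$, since no invariant linear form involves $z$, and the orbit product of $z$ has image $z^p$, so $q_1=p$. By (2), $A$ has basis $y^az^c$ with $a<2$, $c<p$, its socle is spanned by $yz^{p-1}$, and $\mu(I)=3$.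

## Where the equivalence holds: proof of Theorem C

**Part (i).** CI always implies PD. Let $A$ be PD and apply Theorem B with $T=V^G$; then $D=k[U]/J$ is PD. The space $U=(V^G)^\perp$ is $G$-stable, and $U^G\subseteq I\cap k[U]=J$. So $D$ is a quotient of a polynomial ring in $m=\dim U-\dim U^G\le2$ variables. By Fact 4, $D$ is CI, and by Theorem B, $A$ is CI.

Now let $\dim V\le4$. If $V$ is trivial or $0$, then $A=k$. Otherwise $V^G\neq0$, because $G$ is a $p$-group in characteristic $p$, and $U\ne0$, because $V^G\neq V$. As $U$ is a nonzero $G$-module, $U^G\ne0$. So $\dim U-\dim U^G\le4-1-1=2$.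

**Part (ii).** Let $W=(V^*)^G$ and $T=W^\perp\subseteq V$. The hypothesis says $(g-1)V^*\subseteq W$ for all $g$. For $v\in T$ and $\ell\in V^*$ this gives $\ell(g^{-1}v)-\ell(v)=((g-1)\ell)(v)=0$, so $T\subseteq V^G$. Moreover $U=T^\perp=W\subseteq I$, so $J=(W)$, $D=k$, and $A$ is CI by Theorem B. $\blacksquare$

## The group of translations and a bound on denominators

We now set up the construction in general. Let $y_1,\dots,y_n$ be coordinates on $k^n$, let $u_1,\dots,u_n$ be another basis of $\langle y_1,\dots,y_n\rangle$, and let $q_1,\dots,q_n>1$ be powers of $p$ with $\mathbb F_{q_i}\subseteq k$. (These $q_i$ are data of the construction, unrelated to the exponents in the proof of Theorem B.) Put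
$$L=\{e\in k^n:u_i(e)\in\mathbb F_{q_i}\text{ for all }i\},$$
an elementary abelian $p$-group of order $\prod q_i$. Let $\mathcal B$ be a finite set of quadratic forms in $k[y]$. Let $V^*$ have basis $x,y_1,\dots,y_n,z_b$ $(b\in\mathcal B)$, and let $e\in G:=L$ act by
$$x\mapsto x,\qquad y_i\mapsto y_i+e_ix,\qquad z_b\mapsto z_b+\beta_b(e,y)+b(e)x. \tag{3}$$

*This is a faithful action.* Applying $e$ to $e'z_b=z_b+\beta_b(e',y)+b(e')x$ gives
$$z_b+\beta_b(e+e',y)+\bigl(b(e)+b(e')+\beta_b(e,e')\bigr)x,$$
and the bracket is $b(e+e')$. So the result is $(e+e')z_b$. The action on the $y_i$ is already faithful.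

*The fixed directions.* Let $U=\langle x,y_1,\dots,y_n\rangle$. Then $(g-1)V^*\subseteq U$, so $T:=U^\perp\subseteq V^G$ by the computation in Theorem C(ii), and $T^\perp=U$. Theorem B applies with this $U$.

*Invariants.* We have $x$, the $Q_b=b(y)-xz_b$, and
$$N_i=u_i^{q_i}-x^{q_i-1}u_i .$$
The last is invariant because $e$ sends $u_i$ to $u_i+u_i(e)x$ and $u_i(e)^{q_i}=u_i(e)$.

**Lemma 1.** Every homogeneous $h\in S^G$ of degree $d\ge1$ is a $k$-linear combination of elements $x^mN^\alpha Q^\gamma$ with $m\in\mathbb Z$,
$$m=d-\sum_i\alpha_iq_i-2|\gamma|\qquad\text{and}\qquad\sum_i\alpha_iq_i+2|\gamma|\le2d.$$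

**Step 1.** *This step computes the invariants after inverting $x$.* Let $R_0=k[x^{\pm1}]$. As $z_b=x^{-1}(b(y)-Q_b)$, the ring $S[1/x]=R_0[y][Q_b:b\in\mathcal B]$ is a polynomial ring over $R_0[y]$ with invariant variables $Q_b$. So $S^G[1/x]=R_0[y]^L[Q]$.

We claim $R_0[y]^L=R_0[N_1,\dots,N_n]$. Since $N_i$ is monic of degree $q_i$ in $u_i$, the $N_i$ are algebraically independent over $R_0$ and $R_0[u]$ is free of rank $\prod q_i=|L|$ over $R_0[N]$. So the fraction field of $R_0[y]$ has degree $|L|$ over that of $R_0[N]$. As $L$ acts faithfully, it also has degree $|L|$ over its subfield of $L$-invariants, which contains the fraction field of $R_0[N]$. The two subfields coincide. So $R_0[y]^L$ lies in the fraction field of $R_0[N]$ and is integral over this normal domain; hence the two rings are equal.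

**Step 2.** *This step bounds the exponents by a weight.* Give $x,y_i,z_b,Q_b$ the weights $0,1,2,2$. Each $Q_b=b(y)-xz_b$ is homogeneous of weight $2$ in $y,z$, and $z_b=x^{-1}(b(y)-Q_b)$. So the $R_0$-span of the monomials $y^\alpha z^\gamma$ of weight at most $w$ equals the $R_0$-span of the $y^\alpha Q^\gamma$ of weight at most $w$. A monomial $x^ay^\alpha z^\gamma$ of degree $d$ with $a\ge0$ has weight $|\alpha|+2|\gamma|\le2d$. So $h=\sum_\gamma H_\gamma Q^\gamma$ with $H_\gamma\in R_0[y]$ of $y$-degree at most $2d-2|\gamma|$, and $H_\gamma\in R_0[N]$ by Step 1.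

Expand $H_\gamma$ in the $N^\alpha$. The top $y$-form of $N^\alpha$ is $\prod_iu_i^{q_i\alpha_i}$ (here $q_i>1$ is used), and these are distinct monomials in $u$, so linearly independent over $R_0$. The terms of highest $y$-degree cannot cancel, and only $\alpha$ with $\sum\alpha_iq_i\le2d-2|\gamma|$ occur. Finally, the $x^mN^\alpha Q^\gamma$ form a $k$-basis of $R_0[N][Q]$ of homogeneous elements of degree $m+\sum\alpha_iq_i+2|\gamma|$. As $h$ is homogeneous of degree $d$, this fixes $m$. $\square$

For $h\in S$ let $h(0,y,0)\in k[y]$ be the result of setting $x=0$ and all $z_b=0$. It is the coefficient of $x^0$ in $h(x,y,0)$. Setting $z=0$ extends to a homomorphism $S[1/x]\to k[x^{\pm1},y]$ with $Q_b\mapsto b(y)$. So $h(0,y,0)$ can be computed term by term from the expression in Lemma 1, even though single terms may have negative powers of $x$.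

**Lemma 2.** Let $J_0\subseteq k[y]$ be a homogeneous ideal with $J_0\subseteq I$ such that $k[y]/J_0$ is PD with top degree $\sigma$. Assume $h(0,y,0)\in J_0$ for every homogeneous $h\in S^G$ with $1\le\deg h\le\sigma$. Then $J=I\cap k[U]=(x)+J_0k[U]$. Consequently $A$ is PD, and $\mu(I)-\dim V=\mu(J_0)-n$.

*Proof.* As $x\in J$, we have $J=(x)+J'k[U]$ with $J'=J\cap k[y]\supseteq J_0$. Suppose $J'\neq J_0$. Then $J'/J_0$ is a nonzero homogeneous ideal of a PD algebra, so by Fact 1 it contains the top degree: some $\omega\in k[y]_\sigma\setminus J_0$ lies in $I$. Write $\omega=\sum_lh_lr_l$ with $h_l\in S^G_+$ and $r_l\in S$ homogeneous and $\deg h_l+\deg r_l=\sigma$, so $1\le\deg h_l\le\sigma$. Setting $x=0$, $z=0$ gives $\omega=\sum_lh_l(0,y,0)\,r_l(0,y,0)\in J_0$, a contradiction.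

So $J=(x)+J_0k[U]$ and $D=k[y]/J_0$ is PD. By Fact 2, $\mu(J)=1+\mu(J_0)$. By Theorem B, $A$ is PD and $\mu(I)-\dim V=\mu(J)-\dim U=(1+\mu(J_0))-(1+n)$. $\square$

*Example: neither PD nor CI.* Let $p$ be odd, $n=2$, $u_i=y_i$, $q_i=p$, $\mathcal B=\{y_1y_2\}$, so $\dim V=4$. Then $y_1y_2\in I$ and $y_i^p=N_i+x^{p-1}y_i\in I$. Let $h$ be a homogeneous invariant of degree $1\le d\le p-1$. By Lemma 1, $p|\alpha|+2|\gamma|\le2p-2$, so $|\alpha|\le1$. At $z=0$, a term with $\alpha=0$ is $x^{d-2|\gamma|}(y_1y_2)^{|\gamma|}$; it meets $x^0$ only if $2|\gamma|=d$, and then lies in $(y_1y_2)$. A term with $|\alpha|=1$ is $x^{d-p-2|\gamma|}(y_i^p-x^{p-1}y_i)(y_1y_2)^{|\gamma|}$. The first exponent is negative; the second, $d-1-2|\gamma|$, vanishes only for $\gamma\ne0$ or $d=1$, $\gamma=0$. In the first case the contribution lies in $(y_1y_2)$, and in the second Lemma 1 demands $p\le2$, which is excluded. So $h(0,y,0)\in(y_1y_2)$. As in the proof of Lemma 2, $I\cap k[y]$ agrees with $(y_1y_2)$ in degrees up to $p-1$, and from degree $p$ on it contains everything.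 Thus $D=k[y_1,y_2]/(y_1y_2,y_1^p,y_2^p)$. Its socle is spanned by $y_1^{p-1},y_2^{p-1}$, and its ideal of relations needs three generators in two variables. By Theorem B, $A$ is neither PD nor CI.

## Odd $p$: all products $y_iy_j$ and all differences of squares

*Proof of Theorem A(a).* Let $p$ be odd and $n\ge3$. Take $u_i=y_i$, $q_i=p$, so $L=\mathbb F_p^n$, and
$$\mathcal B=\{y_iy_j\ (i<j),\quad y_1^2-y_i^2\ (i\ge2)\},\qquad J_0=(\mathcal B).$$
Then $|\mathcal B|=\binom n2+n-1=\binom{n+1}2-1$ and $\dim V=1+n+|\mathcal B|=n+\binom{n+1}2$.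

**Step 1.** *This step checks the target algebra.* Since $b=Q_b+xz_b$, we have $J_0\subseteq I$. The forms in $\mathcal B$ are independent and span a hyperplane of $k[y]_2$ not containing $y_1^2$. In $k[y]/J_0$ we have $y_iy_j=0$ for $i\ne j$, $y_i^2=y_1^2$, and $y_i^3=y_iy_j^2=0$ with $j\neq i$. So a basis is $1,y_1,\dots,y_n,y_1^2$, with $y_iy_j=\delta_{ij}y_1^2$. It is PD with $\sigma=2$. Moreover $\mu(J_0)=|\mathcal B|$, and $\binom{n+1}2-1-n=\frac12(n-2)(n+1)>0$.

**Step 2.** *This step verifies the hypothesis of Lemma 2.* Let $h\in S^G$ be homogeneous of degree $d\in\{1,2\}$. By Lemma 1, $p|\alpha|+2|\gamma|\le2d\le4$. As $p\ge3$, we have $|\alpha|\le1$; and $|\alpha|=1$ requires $d=2$ and $2|\gamma|\le4-p\le1$, so $\gamma=0$.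

* Terms $x^{d-2|\gamma|}Q^\gamma$. At $z=0$ such a term meets $x^0$ only if $2|\gamma|=d$, that is, $d=2$ and $|\gamma|=1$. The contribution is a multiple of some $b\in J_0$.
* Terms $x^{2-p}N_i=x^{2-p}y_i^p-xy_i$ for $d=2$. The exponents of $x$ are $2-p<0$ and $1$, so $x^0$ does not occur.

So $h(0,y,0)\in J_0$. By Lemma 2, $A$ is PD with $\mu(I)-\dim V=\binom{n+1}2-1-n>0$, so $A$ is not CI. $\blacksquare$

## $p=2$: squares zero and an alternating pairing

For $p=2$ and $L=\mathbb F_2^n$ all $y_i^2=N_i+xy_i$ lie in $I$. So in a target with Hilbert function $1,n,1$ all squares of linear forms vanish, and the pairing in degree $1$ is alternating, which forces $n$ to be even. For $n=2$ the algebra is $k[y_1,y_2]/(y_1^2,y_2^2)$, which is CI. So we take $n=4$.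

*Proof of Theorem A(b).* Take $n=4$, $u_i=y_i$, $q_i=2$, $L=\mathbb F_2^4$, and
$$\mathcal B=\{y_1y_3,\ y_1y_4,\ y_2y_3,\ y_2y_4,\ b_5\},\quad b_5=y_1y_2+y_3y_4,\qquad J_0=(y_1^2,\dots,y_4^2)+(\mathcal B).$$
So $\dim V=1+4+5=10$.

**Step 1.** *This step checks the target algebra.* $J_0\subseteq I$, since $y_i^2=N_i+xy_i$ and $b=Q_b+xz_b$. The nine generators are independent, so $(J_0)_2$ has codimension $1$ in the ten-dimensional $k[y]_2$. Let $\omega=y_1y_2=y_3y_4$ in $k[y]/J_0$. Then $y_i\omega=0$ for every $i$: write $\omega$ as the product not containing $y_i$, each of whose factors is annihilated by $y_i$. So a basis is $1,y_1,\dots,y_4,\omega$. The products in degree $1$ are $y_1y_2=y_3y_4=\omega$ and all others $0$, a nondegenerate pairing. Thus the algebra is PD with $\sigma=2$, and $\mu(J_0)=9>4$.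

**Step 2.** *This step handles invariants of degree $1$.* By Lemma 1, $|\alpha|+|\gamma|\le1$, so $h=cx+x^{-1}\bigl(\sum c_iN_i+\sum c_bQ_b\bigr)$. Since $h$ is a polynomial, the coefficient of $x^{-1}$ at $z=0$, which is $\sum c_iy_i^2+\sum c_bb$, vanishes. By independence all $c_i$ and $c_b$ are $0$. So $h=cx$ and $h(0,y,0)=0$.

**Step 3.** *This step handles invariants of degree $2$.* By Lemma 1, $|\alpha|+|\gamma|\le2$ and
$$h=cx^2+\sum\gamma_iN_i+\sum\gamma_bQ_b+x^{-2}\Bigl(\sum_{i\le j}D_{ij}N_iN_j+\sum C_{i,b}N_iQ_b+\sum A_{b,b'}Q_bQ_{b'}\Bigr).$$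
Put $z=0$, so that $N_i=y_i^2+xy_i$ and $Q_b=b$. Then
$$N_iN_j=y_i^2y_j^2+x(y_i^2y_j+y_iy_j^2)+x^2y_iy_j,$$
where for $i=j$ the middle term is $2xy_i^3=0$. The coefficients of $x^{-2}$ and $x^{-1}$ must vanish:
$$\sum_{i\le j}D_{ij}y_i^2y_j^2+\sum C_{i,b}\,y_i^2b+\sum A_{b,b'}\,bb'=0, \tag{4}$$
$$\sum_{i<j}D_{ij}(y_i^2y_j+y_iy_j^2)+\sum C_{i,b}\,y_ib=0. \tag{5}$$
Look at $y_1^3y_2$ in (4). It does not occur in any $y_i^2y_j^2$. It does not occur in any $bb'$, since products of two forms without squares contain no cube. In $y_i^2b$ it occurs only for $i=1$ and $b=b_5$. So $C_{1,b_5}=0$. The coefficient of $y_1^2y_2$ in (5) is $D_{12}+C_{1,b_5}$, as no $b$ contains $y_1^2$ and only $b_5$ contains $y_1y_2$. So $D_{12}=0$. In the same way, $y_3^3y_4$ in (4) gives $C_{3,b_5}=0$, and $y_3^2y_4$ in (5) gives $D_{34}=0$.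

The coefficient of $x^0$ is
$$h(0,y,0)=\sum\gamma_iy_i^2+\sum\gamma_bb+\sum_{i\le j}D_{ij}y_iy_j .$$
Since $D_{12}=D_{34}=0$, the last sum involves only squares and $y_1y_3,y_1y_4,y_2y_3,y_2y_4$, all in $J_0$. So $h(0,y,0)\in J_0$. Lemma 2 shows that $A$ is PD with $\mu(I)-\dim V=9-4=5>0$, so $A$ is not CI. $\blacksquare$

## Dimension seven: differences of $q$-th powers from the norms

A smaller dimension needs fewer $z_b$. Keep three variables and the three products $y_iy_j$, and let the norms supply the remaining two relations as differences of $q$-th powers. The third factor of $L$ needs care: with $u_3=y_1$ and $q_3=q$ we would have $y_1^q=N_3+x^{q-1}y_1\in I$, and the desired socle would die. Taking $q_3=q^2$ moves $N_3$ out of the relevant degrees.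

*Proof of Theorem A(c).* Let $q\ge3$ be a power of $p$ and $\mathbb F_{q^2}\subseteq k$. Take $n=3$,
$$u_1=y_1-y_2,\quad u_2=y_1-y_3,\quad u_3=y_1,\qquad(q_1,q_2,q_3)=(q,q,q^2),\qquad\mathcal B=\{y_1y_2,\,y_1y_3,\,y_2y_3\}.$$
So $\dim V=1+3+3=7$ and $|G|=q^4$. Let
$$J_0=(y_1y_2,\ y_1y_3,\ y_2y_3,\ y_1^q-y_2^q,\ y_1^q-y_3^q).$$

**Step 1.** *This step checks the target algebra.* The products lie in $I$ as before. Also $y_1^q-y_2^q=u_1^q=N_1+x^{q-1}u_1\in I$, and likewise $y_1^q-y_3^q=u_2^q\in I$. Modulo the mixed monomials, $k[y]$ has basis $1$ and the powers $y_i^j$. In degree $q$ the two further generators identify the three powers $y_i^q$ with one nonzero element $\omega$, and $y_i^{q+1}=y_iy_j^q=0$ for $j\ne i$. So $k[y]/J_0$ has basis $1$, $y_i^j$ ($1\le i\le3$, $1\le j\le q-1$), $\omega$, with $y_i^jy_l^{q-j}=\delta_{il}\,\omega$. It is PD with $\sigma=q$. The five generators are minimal: the three quadrics are independent, and the two forms of degree $q>2$ are independent modulo mixed monomials. So $\mu(J_0)=5>3$.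

**Step 2.** *This step verifies the hypothesis of Lemma 2.* Let $h\in S^G$ be homogeneous of degree $1\le d\le q$. Lemma 1 gives
$$q(\alpha_1+\alpha_2)+q^2\alpha_3+2|\gamma|\le2d\le2q<q^2,$$
where the last inequality uses $q\ge3$. So $\alpha_3=0$ and $\alpha_1+\alpha_2\le2$. Write $b^\gamma$ for the product of elements of $\mathcal B$ obtained from $Q^\gamma$ at $z=0$; for $\gamma\ne0$ it lies in $J_0$. The contributions to $x^0$ at $z=0$ are as follows.

* $|\alpha|=0$. The term $x^{d-2|\gamma|}b^\gamma$ contributes only if $2|\gamma|=d\ge1$; then $\gamma\neq0$ and $b^\gamma\in J_0$.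
* $|\alpha|=1$. The term is $x^{d-q-2|\gamma|}(u_i^q-x^{q-1}u_i)b^\gamma$ with $i\in\{1,2\}$. The part with $u_i^qb^\gamma$ lies in $J_0$, because $u_i^q\in J_0$. The part with $u_ib^\gamma$ has $x$-exponent $d-1-2|\gamma|$, so it occurs at $x^0$ only if $2|\gamma|=d-1$. If $\gamma\ne0$ it lies in $J_0$. If $\gamma=0$, then $d=1$, and the bound gives $q\le2d=2$, which is excluded.
* $|\alpha|=2$. The bound $2q+2|\gamma|\le2d\le2q$ forces $d=q$ and $\gamma=0$. The term $x^{-q}(u_i^q-x^{q-1}u_i)(u_j^q-x^{q-1}u_j)$ has $x$-exponents $-q$, $-1$ and $q-2$, none of them $0$ because $q\ge3$.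

Hence $h(0,y,0)\in J_0$. By Lemma 2, $A$ is PD with $\mu(I)=\dim V+2$, so $A$ is not CI. $\blacksquare$

In all three cases $G$ is a nontrivial $p$-group acting faithfully in characteristic $p$, so the representations are modular. Parts (a) and (b) together give a counterexample for every prime $p$ over every field of characteristic $p$: the conjecture is false, although by Theorem C it holds whenever $\dim V\le4$.
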